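# Two-dimensional operator spaces: $OS_2$ is not separable

All spaces are complex, inner products are linear in the first variable, $\mathrm{Re}\,x=(x+x^*)/2$ and $|x|^2=x^*x$ for an operator $x$, and $\mathbb T$ is the unit circle.

## 1. Tangent points, a Gram matrix, and one operator $T$

Take distinct points $z_0,\dots,z_{p-1}\in\mathbb T$, $p\ge4$, with $z_i+z_j\neq0$ for all $i,j$ (for instance, points of an open half-circle). Put
$$z_{ij}=\frac{2z_iz_j}{z_i+z_j},\qquad M=\max_{i,j}|z_{ij}|,\qquad \gamma=\min_{i\ne k}\bigl(1-\mathrm{Re}(\bar z_kz_i)\bigr)>0 .$$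
Then $z_{ii}=z_i$ and $z_{ij}=z_{ji}$; in particular $M\ge1$, and clearly $\gamma\le2$. We have $\bar z_kz_{ik}=2z_i/(z_i+z_k)=2/(1+z_k\bar z_i)$, and $\mathrm{Re}\frac1{1+w}=\frac12$ whenever $|w|=1$, $w\ne-1$. Hence
$$\mathrm{Re}(\bar z_kz_{ik})=\mathrm{Re}(\bar z_kz_{ki})=1\qquad\text{for all }i,k. \tag{1}$$
The line $\{w:\mathrm{Re}(\bar z_kw)=1\}$ is the tangent to $\mathbb T$ at $z_k$. So for $i\neq k$, $z_{ik}$ is the point where the tangents at $z_i$ and $z_k$ meet. For example, $z_0=1$, $z_1=i$ give $z_{01}=2i/(1+i)=1+i$.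

Let $A\subset B(K)$ be a unital C\*-algebra containing two unitaries $u=(u_1,u_2)$. Define $Q=Q^*\in M_p(A)$, with indices $0,\dots,p-1$, by
$$Q_{01}=Q_{02}=Q_{03}=1,\qquad Q_{13}=u_1,\qquad Q_{23}=u_2,\qquad Q_{ji}=Q_{ij}^*,$$
and all other entries $0$. Fix $0<\varepsilon\le\dfrac{\gamma}{2p(1+M)}$ and set
$$G=1+\varepsilon Q,\qquad R=G^{1/2},\qquad \tilde T_{ij}=z_{ij}G_{ij},\qquad T=T(u)=R^{-1}\tilde TR^{-1}\in M_p(A).$$
(We check in Section 5 that $G\ge\frac12$, so this makes sense.)

**What $T$ is for.** We shall study the two-dimensional space $\mathrm{span}\{1,T\}$. The claim is that this space, with its matrix norms, remembers the pair $(u_1,u_2)$: if a unital map $1\mapsto1$, $T(u')\mapsto T(u)$ has completely bounded norm close to $1$, then $u'$ and $u$ are almost intertwined by an almost isometric operator. So a single operator carries the information of two unitaries, and two unitaries can generate a very noncommutative group.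

**Why $T$ has this form.** Let $e_k:K\to\mathbb C^p\otimes K$ be the $k$-th coordinate embedding and $W_k=Re_k$. Then $W_i^*W_j=G_{ij}$, so $G$ is the Gram matrix of the operators $W_k$. Suppose we look for an operator $T$ for which the range of $W_k$ consists of eigenvectors of $\mathrm{Re}(\bar z_kT)$ for the eigenvalue $1$:
$$\bar z_kTW_k+z_kT^*W_k=2W_k\qquad\text{for every }k.$$
Multiply on the left by $W_i^*$; also take the adjoint of the relation for $i$ and multiply on the right by $W_k$. With $a=W_i^*TW_k$ and $b=W_i^*T^*W_k$ this gives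
$$\bar z_ka+z_kb=2G_{ik},\qquad \bar z_ia+z_ib=2G_{ik}.$$
For $i\ne k$, take $z_i$ times the first minus $z_k$ times the second: $(z_i\bar z_k-z_k\bar z_i)\,a=2(z_i-z_k)G_{ik}$. Since $z_i\bar z_k-z_k\bar z_i=(z_i^2-z_k^2)/(z_iz_k)\ne0$, we get $a=z_{ik}G_{ik}$. So the multiplier $z_{ik}$ is forced off the diagonal. On the diagonal we choose $W_k^*TW_k=z_k$, the point of tangency. Since $W_i^*TW_k=e_i^*RTRe_k$, this says exactly $RTR=\tilde T$.

**Example ($p=2$, by hand).** Take $z_0=1$, $z_1=i$, and the scalar Gram matrix $G=\begin{pmatrix}1&\varepsilon\\ \varepsilon&1\end{pmatrix}$. Then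
$$\tilde T=\begin{pmatrix}1&\varepsilon(1+i)\\ \varepsilon(1+i)&i\end{pmatrix},\qquad \mathrm{Re}\,\tilde T=\begin{pmatrix}1&\varepsilon\\ \varepsilon&0\end{pmatrix},\qquad \mathrm{Re}(-i\tilde T)=\begin{pmatrix}0&\varepsilon\\ \varepsilon&1\end{pmatrix}.$$
The column $0$ of $\mathrm{Re}\,\tilde T$ is the column $0$ of $G$, and the column $1$ of $\mathrm{Re}(-i\tilde T)$ is the column $1$ of $G$. So $1-\mathrm{Re}\,T=R^{-1}(G-\mathrm{Re}\,\tilde T)R^{-1}=R^{-1}\begin{pmatrix}0&0\\0&1\end{pmatrix}R^{-1}\ge0$, with kernel spanned by $Re_0$.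

**Why $Q$ has this pattern.** If $D=\mathrm{diag}(d_0,\dots,d_{p-1})$ with unitaries $d_i\in A$, then replacing $Q$ by $D^*QD$ replaces $G,\tilde T,R,T$ by $D^*GD$, $D^*\tilde TD$, $D^*RD$, $D^*TD$, and $\mathrm{span}\{1,D^*TD\}$ has the same matrix norms as $\mathrm{span}\{1,T\}$. Regard the nonzero entries of $Q$ as unitaries on the edges of a graph. If the graph is a tree, one can choose the $d_i$ one vertex after another so that every edge carries $1$; then $D^*QD$ is scalar and $T$ forgets the unitaries. In particular $p=2$ gives nothing. The unitaries must sit on cycles. In our graph the edges are $01,02,03,13,23$; the triangles $0,1,3$ and $0,2,3$ carry $u_1$ and $u_2$.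

## 2. The metric $\delta_{cb}$ on $OS_n$, and the two theorems

**Definitions.** An operator space is a closed subspace $E\subset B(H)$, with the norms induced on $M_k(E)\subset M_k(B(H))$ for all $k\ge1$. For linear $u:E\to F$ put $\|u\|_{cb}=\sup_k\|id_{M_k}\otimes u:M_k(E)\to M_k(F)\|$. For operator spaces of the same finite dimension,
$$d_{cb}(E,F)=\inf\{\|u\|_{cb}\|u^{-1}\|_{cb}:\ u:E\to F\text{ a linear isomorphism}\},\qquad \delta_{cb}=\log d_{cb}.$$
$E$ and $F$ are completely isometric if some isomorphism $u$ has $\|u\|_{cb}=\|u^{-1}\|_{cb}=1$. $OS_n$ is the set of $n$-dimensional operator spaces up to complete isometry; with $\delta_{cb}$ it is a complete metric space. The density character of a metric space is the least cardinality of a dense subset.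

**Example.** In $M_2$ let $R_2=\mathrm{span}\{e_{11},e_{12}\}$ and $C_2=\mathrm{span}\{e_{11},e_{21}\}$. Both are isometric to $\ell_2^2$. For $a_1,a_2\in M_k$,
$$\Bigl\|\sum_i a_i\otimes e_{1i}\Bigr\|^2=\Bigl\|\sum_i a_ia_i^*\Bigr\|,\qquad \Bigl\|\sum_i a_i\otimes e_{i1}\Bigr\|^2=\Bigl\|\sum_i a_i^*a_i\Bigr\|.$$
With $a_i=e_{i1}\in M_2$ the first is $1$ and the second is $2$. So the map $e_{1i}\mapsto e_{i1}$, an isometry, has cb-norm at least $\sqrt2$; it is exactly $\sqrt2$, since $\|\sum_i a_i^*a_i\|\le\sum_i\|a_i\|^2\le2\|\sum_i a_ia_i^*\|$.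

**Three elementary facts.**

1. A bounded functional $f$ has $\|f\|_{cb}=\|f\|$. For $x\in M_k(E)$ and unit vectors $\xi,\eta\in\mathbb C^k$ we have $\sum_{i,j}\bar\eta_if(x_{ij})\xi_j=f\bigl(\sum_{i,j}\bar\eta_ix_{ij}\xi_j\bigr)$, of modulus at most $\|f\|\|x\|$. Hence a rank-one map $x\mapsto f(x)y$ has cb-norm $\|f\|\|y\|$.
2. A bounded map $u$ into a commutative C\*-algebra $C(X)$, or into a subspace of it, has $\|u\|_{cb}=\|u\|$: the norm of $M_k(C(X))$ is the supremum over points of $X$, and fact 1 applies to each point evaluation of $u$. In particular the cb-norm of a map into $\ell_\infty^p$ is the maximum of the norms of its coordinates.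
3. A $p\times p$ block matrix with zero diagonal and entries of norm $\le t$ has norm $\le(p-1)t$, because its norm is at most that of the scalar matrix of the norms of its entries.

It is known that $OS_n$ is not separable for $n\ge3$. The case $n=2$ is posed as a problem in "Operator Spaces and Similarity Problems". The answer is that $OS_2$ is not separable.

**Theorem A.** $(OS_2,\delta_{cb})$ is not separable. More precisely, there are $\eta_0>0$ and spaces $E_\omega=\mathrm{span}\{1,T_\omega\}\in OS_2$, indexed by the nonempty subsets $\omega\subset\mathbb N$, such that for every $F\in OS_2$ and every $\lambda<1+\eta_0$ the set $\{\omega:d_{cb}(E_\omega,F)<\lambda\}$ is finite.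

**Theorem B.**

1. For every $n\ge2$, $OS_n$ has density character exactly $2^{\aleph_0}$ and contains a uniformly separated set of cardinality $2^{\aleph_0}$. Hence $OS_n$ is separable if and only if $n=1$.
2. Let $p\ge4$ and let $z_0,\dots,z_{p-1}\in\mathbb T$ be distinct with $z_i+z_j\ne0$ for all $i,j$. Then every ball of positive radius in $OS_2$ centered at $E_0=\mathrm{span}\{1,(z_k)_k\}\subset\ell_\infty^p$ is non-separable.
3. Let $d_{SK}(E)=\inf\{d_{cb}(E,F):F\subset M_k,\ k\ge1\}$. Then $d_{SK}(E_\omega)\ge1+\eta_0$ for all but countably many $\omega$. So there are 2-dimensional operator spaces that are not limits of subspaces of matrix algebras.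
4. The 3-dimensional operator systems $\mathrm{span}\{1,T_\omega,T_\omega^*\}$ form a non-separable subset of $OS_3$.

We use two results from the literature.

(a) Wittstock extension and factorization (Paulsen, *Completely Bounded Maps and Operator Algebras*, Theorems 8.2 and 8.4). If $S\subset B$ is a subspace of a unital C\*-algebra and $\varphi:S\to B(\mathcal L)$ is a nonzero c.b. map, there are a $*$-representation $\pi:B\to B(\mathcal H)$ and $V_1,V_2:\mathcal L\to\mathcal H$ with $\varphi(x)=V_1^*\pi(x)V_2$ and $\|V_1\|\|V_2\|=\|\varphi\|_{cb}$. Replace $\mathcal H$ by $\pi(1)\mathcal H$ and $V_i$ by $\pi(1)V_i$, which changes neither the formula nor the bound $\|V_1\|\|V_2\|\le\|\varphi\|_{cb}$. Then replace $(V_1,V_2)$ by $(tV_1,t^{-1}V_2)$ with $t>0$ making the two norms equal. So we may assume that $\pi$ is unital and $\|V_1\|^2,\|V_2\|^2\le\|\varphi\|_{cb}$.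

(b) Kazhdan: $\Gamma=SL_3(\mathbb Z)$ has property (T). Hence for a finite generating set $g_1,\dots,g_d$ there is $\kappa>0$ such that every unitary representation $\rho$ of $\Gamma$ without nonzero invariant vectors satisfies $\max_j\|\rho(g_j)\xi-\xi\|\ge\kappa\|\xi\|$ for all $\xi$.

To see what (b) excludes, look at $\mathbb Z$: the characters $n\mapsto e^{in\theta}$, $0<\theta<2\pi$, have no nonzero invariant vectors, yet $|e^{in\theta}-1|\to0$ as $\theta\to0$ for each fixed $n$. So no $\kappa>0$ works for $\mathbb Z$.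

## 3. From basis maps to finite sets of indices

The infimum in $d_{cb}$ runs over all isomorphisms, which need not respect any basis. The next lemma shows that, to bound a family away from every fixed space, it is enough to control one map for each pair of members.

**Lemma 1.** Let $(F_i)_{i\in I}$ be $n$-dimensional operator spaces with bases $(e^i_l)_{l\le n}$ such that $\|e_l^i\|\le\tau_0$ and the coordinate functionals have norm $\le c$, with $\tau_0,c$ independent of $i,l$. Let $\theta_{ij}:F_i\to F_j$, $e_l^i\mapsto e_l^j$, satisfy $\max(\|\theta_{ij}\|_{cb},\|\theta_{ji}\|_{cb})\ge1+\eta_0$ for all $i\ne j$, where $\eta_0>0$. Then for every $F\in OS_n$ and $\lambda<1+\eta_0$ the set $\{i:d_{cb}(F_i,F)<\lambda\}$ is finite.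

*Proof.* For each $i$ in the set choose, after scaling, an isomorphism $f_i:F_i\to F$ with $\|f_i^{-1}\|_{cb}=1$ and $\|f_i\|_{cb}<\lambda$. The tuples $(f_i(e^i_l))_l$ have entries of norm at most $\lambda\tau_0$, so they lie in a relatively compact subset of $F^n$. If the set of indices were infinite, then for every $r>0$ it would contain $i\ne j$ with $\|f_i(e_l^i)-f_j(e_l^j)\|<r$ for all $l$. The map
$$f_j\theta_{ij}-f_i:\quad x=\sum_lx_le_l^i\ \longmapsto\ \sum_lx_l\bigl(f_j(e^j_l)-f_i(e^i_l)\bigr)$$
is a sum of $n$ rank-one maps of cb-norm at most $cr$. Therefore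
$$\|\theta_{ij}\|_{cb}\le\|f_j^{-1}\|_{cb}\,\|f_j\theta_{ij}\|_{cb}\le\lambda+ncr,$$
and the same bound holds for $\theta_{ji}$. For $r$ small both are $<1+\eta_0$, a contradiction. $\square$

**Consequence.** Suppose in Lemma 1 that $I$ is uncountable, and let $1<\lambda<1+\eta_0$. Then the set of the $F_i$ is not separable, and $OS_n$ is not separable. Indeed, if some countable $\mathcal D\subset OS_n$ had members at distance $<\log\lambda$ from every $F_i$, then $I$ would be the union of the finite sets $\{i:d_{cb}(F_i,F)<\lambda\}$, $F\in\mathcal D$, hence countable.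

So we need uncountably many two-dimensional spaces, with uniformly good bases, whose basis maps are uniformly bad.

## 4. Three dimensions with unitaries, and why two unitaries do not suffice in dimension two

**Lemma 2.** Let $S$ be a subspace of a unital C\*-algebra $B$ with $1\in S$, let $0<\eta\le1$, and let $\varphi:S\to B(\mathcal L)$ be unital with $\|\varphi\|_{cb}\le1+\eta$. Then there are a unital representation $\pi:B\to B(\mathcal H)$ and $V:\mathcal L\to\mathcal H$ with $\|V\|\le\sqrt2$ and
$$\|V^*\pi(x)V-\varphi(x)\|\le2\sqrt\eta\,\|x\|\qquad(x\in S). \tag{2}$$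

*Proof.* By (a), $\varphi(x)=V_1^*\pi(x)V_2$ with $\pi$ unital and $\|V_i\|^2\le1+\eta\le2$. As $V_1^*V_2=\varphi(1)=1$ and hence $V_2^*V_1=1$,
$$(V_1-V_2)^*(V_1-V_2)=V_1^*V_1+V_2^*V_2-2\le2\eta .$$
Put $V=V_2$. Then $V^*\pi(x)V-\varphi(x)=(V_2-V_1)^*\pi(x)V_2$ has norm at most $\sqrt{2\eta}\,\|x\|\sqrt2=2\sqrt\eta\,\|x\|$. $\square$

**Unitaries are rigid.** Consider the three-dimensional case: suppose $\varphi:\mathrm{span}\{1,u_1',u_2'\}\to M_N$ is unital with $\varphi(u_j')=u_j$, where $u_j',u_j$ are unitaries, and $\|\varphi\|_{cb}\le1+\eta$. Take $\pi,V$ from Lemma 2. By (2), $\|V^*V-1\|\le2\sqrt\eta$ and $\|V^*\pi(u_j')V-u_j\|\le2\sqrt\eta$. Hence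
$$|\pi(u_j')V-Vu_j|^2=V^*V+u_j^*V^*Vu_j-2\,\mathrm{Re}\bigl(u_j^*V^*\pi(u_j')V\bigr)\le2(1+2\sqrt\eta)-2(1-2\sqrt\eta)=8\sqrt\eta .$$
So $V$ almost intertwines $u_j$ and $\pi(u_j')$. This is the conclusion we want, obtained in one line because the $u_j$ are unitary.

**Where this stops in dimension two.** The natural analogue is a space $\mathrm{span}\{u_1,u_2\}$ of two unitaries. Left multiplication by $u_1^*$ is a complete isometry onto $\mathrm{span}\{1,u_1^*u_2\}$, so it is a space $\mathrm{span}\{1,w\}$ with one unitary $w$. The C\*-algebra generated by $1$ and $w$ is commutative. More generally, if $T$ is normal, then $\mathrm{span}\{1,T\}$ lies in a commutative C\*-algebra. By fact 2, on two-dimensional subspaces of commutative C\*-algebras $d_{cb}$ equals the Banach–Mazur distance. The set of two-dimensional normed spaces is compact for the Banach–Mazur distance. So all the spaces $\mathrm{span}\{1,T\}$ with $T$ normal form a separable subset of $OS_2$.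

Thus $T$ must be non-normal, and then we lose the computation above, in which the equality $|u_j|=1$ was essential. The operator $T(u)$ of Section 1 restores it indirectly: the eigenvectors $W_k$ of $\mathrm{Re}(\bar z_kT)$ have to be respected by any dilation $V$, and the unitaries are entries of the Gram matrix of the $W_k$.

## 5. Eigenvectors of $\mathrm{Re}(\bar z_kT)$ and the gap below $1$

We return to the notation of Section 1 and set $X_k=\mathrm{Re}(\bar z_kT)$.

**Bounds.** Since $\gamma\le2$ and $M\ge1$, $\varepsilon\le\frac1{2p}$. By fact 3, $\|\varepsilon Q\|\le\frac12$, so $\frac12\le G\le\frac32$. The matrix $\tilde T$ has diagonal entries $z_k$ and off-diagonal entries of norm at most $\varepsilon M$, so $\|\tilde T\|\le1+\varepsilon pM$; moreover $\varepsilon pM\le\frac{\gamma M}{2(1+M)}\le\frac M{1+M}\le\frac M2$. Therefore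
$$\|R\|\le\sqrt{3/2},\qquad\|R^{-1}\|\le\sqrt2,\qquad\|T\|\le2(1+\varepsilon pM)\le\tau:=2+M. \tag{3}$$

**Functoriality.** If $\sigma$ is a unital $*$-homomorphism on $A$, then $(id_{M_p}\otimes\sigma)(T(u))=T(\sigma(u))$, and likewise for $G$ and $R$, since $id_{M_p}\otimes\sigma$ is a unital $*$-homomorphism and commutes with the functional calculus.

**Points of tangency.** Since $R^2=G$ and $RTR=\tilde T$,
$$W_k^*W_k=G_{kk}=1,\qquad W_k^*TW_k=\tilde T_{kk}=z_k1 . \tag{4}$$

**Eigenvectors.** Since $G_{ji}^*=G_{ij}$ and $z_{ij}=z_{ji}$, we have $(\tilde T^*)_{ij}=\bar z_{ij}G_{ij}$, so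
$$(\mathrm{Re}(\bar z_k\tilde T))_{ij}=\mathrm{Re}(\bar z_kz_{ij})\,G_{ij}.$$
By (1), the $k$-th column of this matrix is that of $G$: $\mathrm{Re}(\bar z_k\tilde T)e_k=Ge_k$. Hence
$$X_kW_k=R^{-1}\mathrm{Re}(\bar z_k\tilde T)R^{-1}Re_k=R^{-1}Ge_k=W_k . \tag{5}$$

**Gap.** We show that nothing else is close to the eigenvalue $1$. Write $1-X_k=R^{-1}D^kR^{-1}$ with $D^k=G-\mathrm{Re}(\bar z_k\tilde T)$, so $D^k_{ij}=(1-\mathrm{Re}(\bar z_kz_{ij}))G_{ij}$. By (1) the $k$-th row and column of $D^k$ vanish. For $i\ne k$ the diagonal entry is $1-\mathrm{Re}(\bar z_kz_i)\ge\gamma$. The off-diagonal entries have norm at most $\varepsilon(1+M)$, so the off-diagonal part has norm at most $p\varepsilon(1+M)\le\frac\gamma2$ and lives on the coordinates $\ne k$. Hence $D^k\ge\frac\gamma2(1-e_ke_k^*)$, that is,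
$$1-X_k\ \ge\ \tfrac\gamma2\,R^{-1}(1-e_ke_k^*)R^{-1}\ \ge\ 0 . \tag{6}$$

**A uniformly good basis.** By (4), $W_k^*(a1+bT)W_k=(a+bz_k)1$, so $\|a1+bT\|\ge\max_k|a+bz_k|$. Using $k=0,1$, we see that $1,T$ are linearly independent and
$$|b|\le\frac2{|z_0-z_1|}\,\|a1+bT\|,\qquad|a|\le\Bigl(1+\frac2{|z_0-z_1|}\Bigr)\|a1+bT\| . \tag{7}$$

The bounds (3) and (7) depend only on the $z_k$, not on $u$.

## 6. Recovering the unitaries from $T$

**The case of norm one.** First suppose $\varphi:1\mapsto1,\ T(u')\mapsto T(u)$ has cb-norm exactly $1$. Then (a) gives $\varphi(x)=V_1^*\pi(x)V_2$ with $\|V_i\|\le1$ and $V_1^*V_2=1$, so by the computation of Lemma 2 with $\eta=0$ we have $V_1=V_2=V$, an isometry with $V^*T'V=T$, where $T'=\pi(T(u'))$; marking by a prime the objects built from the image of $u'$, we get $V^*X'_kV=X_k$. By (5), $W_k^*V^*(1-X_k')VW_k=W_k^*(1-X_k)W_k=0$. By (6), $(1-e_ke_k^*)R'^{-1}VW_k=0$, so $VW_k=R'e_kv_k=W'_kv_k$ for some operator $v_k$. Comparing Gram matrices,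
$$G_{ij}=W_i^*W_j=(VW_i)^*(VW_j)=v_i^*G'_{ij}v_j .$$
For $i=j$, $v_i$ is an isometry. If $G_{ij}=\varepsilon w$ and $G_{ij}'=\varepsilon w'$ with unitaries $w,w'$, then $v_i^*w'v_j=w$, and the computation of Section 4 gives $w'v_j=v_iw$. The edges $01,02,03$ give $v_0=v_1=v_2=v_3=:v$, and the edges $13,23$ give $u_j'v=vu_j$ (with $u_j'$ read in the representation). The proposition repeats this with error terms.

**Proposition 3.** Let $A$ be a unital C\*-algebra with unitaries $u'=(u_1',u_2')$, let $u=(u_1,u_2)$ be unitaries in $M_N$, and let $0<\eta\le1$. Suppose the unital linear map $\varphi:\mathrm{span}\{1,T(u')\}\to M_p(M_N)$ with $\varphi(T(u'))=T(u)$ has $\|\varphi\|_{cb}\le1+\eta$. Put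
$$\delta=\Bigl(\frac{4(1+\tau)}\gamma\Bigr)^{1/2}\eta^{1/4},\qquad\delta'=3\sqrt\eta+9\sqrt p\,\delta,\qquad\delta''=2(\delta'/\varepsilon)^{1/2}.$$
Then there are a unital representation $\sigma:A\to B(K)$ and $v:\mathbb C^N\to K$ with $\|v^*v-1\|\le\delta'$ and $\|\sigma(u'_j)v-vu_j\|\le3\delta''$ for $j=1,2$.

*Proof.* Let $T,G,R,W_k,X_k$ be attached to $u$, acting on $\mathbb C^p\otimes\mathbb C^N$.

**Step 1: dilate.** The purpose is to replace $\varphi$ by a compression. Apply Lemma 2 with $B=M_p(A)$ to get $\pi$ and $V$. A unital representation $\pi$ of $M_p(A)$ on $\mathcal H$ has, up to unitary equivalence, the form $id_{M_p}\otimes\sigma$ on $\mathbb C^p\otimes K$: take $K=\pi(e_{00}\otimes1)\mathcal H$ and $\sigma(a)=\pi(e_{00}\otimes a)|_K$. The map sending the tensor of the $i$-th basis vector of $\mathbb C^p$ with $\xi\in K$ to $\pi(e_{i0}\otimes1)\xi$ is unitary onto $\mathcal H$, because the $\pi(e_{ij}\otimes1)$ are matrix units with $\sum_i\pi(e_{ii}\otimes1)=1$, and it carries $id\otimes\sigma$ to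 $\pi$. Let $T',G',R',X_k'$ be attached to $\sigma(u')$. By functoriality $\pi(T(u'))=T'$. Formula (2) with $x=1$ and $x=T(u')$ gives
$$\|V^*V-1\|\le2\sqrt\eta,\qquad\|V^*T'V-T\|\le2\tau\sqrt\eta .$$
Since $V^*X_k'V-X_k=\mathrm{Re}(\bar z_k(V^*T'V-T))$, also $\|V^*X'_kV-X_k\|\le2\tau\sqrt\eta$.

**Step 2: $V$ almost maps the range of $W_k$ into $R'e_kK$.** By (5), $W_k^*(1-X_k)W_k=0$, so
$$\|W_k^*V^*(1-X_k')VW_k\|=\bigl\|W_k^*\bigl[(V^*V-1)-(V^*X_k'V-X_k)\bigr]W_k\bigr\|\le2(1+\tau)\sqrt\eta .$$
By (6) for $X_k'$, the left side is at least $\frac\gamma2\|(1-e_ke_k^*)R'^{-1}VW_k\|^2$. Hence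
$$\|(1-e_ke_k^*)R'^{-1}VW_k\|^2\le\frac{4(1+\tau)}\gamma\sqrt\eta=\delta^2 .$$

**Step 3: replace $V$ by a block-diagonal operator.** Put $L=R'^{-1}VR:\mathbb C^p\otimes\mathbb C^N\to\mathbb C^p\otimes K$. Since $Le_k=R'^{-1}VW_k$, Step 2 says $\|(1-e_ke_k^*)Le_k\|\le\delta$ for each $k$. Let $v_k=e_k^*Le_k:\mathbb C^N\to K$ and $\Lambda=\sum_ke_kv_ke_k^*$, the block diagonal of $L$. The $k$-th column of $L-\Lambda$ is $(1-e_ke_k^*)Le_k$, so $\|L-\Lambda\|\le\sqrt p\,\delta$. Also $\|\Lambda\|\le\|L\|\le\sqrt2\cdot\sqrt2\cdot\sqrt{3/2}\le3$.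

**Step 4: compare the Gram matrices.** Since $R'^{-1}G'R'^{-1}=1$, we have $L^*G'L=RV^*VR$, so
$$\|L^*G'L-G\|=\|R(V^*V-1)R\|\le\tfrac32\cdot2\sqrt\eta=3\sqrt\eta .$$
From $\Lambda^*G'\Lambda-L^*G'L=\Lambda^*G'(\Lambda-L)+(\Lambda-L)^*G'L$,
$$\|\Lambda^*G'\Lambda-L^*G'L\|\le\|G'\|\,\|\Lambda-L\|\,(\|\Lambda\|+\|L\|)\le\tfrac32\cdot\sqrt p\,\delta\cdot6=9\sqrt p\,\delta .$$
So $\|\Lambda^*G'\Lambda-G\|\le\delta'$, and entrywise
$$\|v_i^*G'_{ij}v_j-G_{ij}\|\le\delta'\qquad\text{for all }i,j. \tag{8}$$

**Step 5: read off the intertwining relations.** For $i=j$, (8) says $\|v_i^*v_i-1\|\le\delta'$. If $G_{ij}=\varepsilon w$ and $G'_{ij}=\varepsilon w'$ with $w,w'$ unitary, (8) says $\|v_i^*w'v_j-w\|\le\delta'/\varepsilon$. Then $\mathrm{Re}(w^*v_i^*w'v_j)\ge1-\delta'/\varepsilon$, and, as $\varepsilon\le1$,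
$$|w'v_j-v_iw|^2=v_j^*v_j+w^*v_i^*v_iw-2\,\mathrm{Re}(w^*v_i^*w'v_j)\le2(1+\delta')-2+2\delta'/\varepsilon\le4\delta'/\varepsilon .$$
That is, $\|w'v_j-v_iw\|\le\delta''$. The entries $(0,j)$ give $\|v_j-v_0\|\le\delta''$ for $j=1,2,3$. The entries $(j,3)$ give $\|\sigma(u_j')v_3-v_ju_j\|\le\delta''$ for $j=1,2$. With $v=v_0$,
$$\|\sigma(u'_j)v-vu_j\|\le\|v_0-v_3\|+\|\sigma(u_j')v_3-v_ju_j\|+\|v_j-v_0\|\le3\delta''. \qquad\square$$

## 7. Representations of $SL_3(\mathbb Z)$ with finite image and the family $E_\omega$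

**Two generators.** The group $\Gamma=SL_3(\mathbb Z)$ is generated by the six elementary matrices $x_{ij}=1+e_{ij}$, $i\ne j$. Let $g_1=x_{12}$ and let $g_2$ be the permutation matrix of the cycle $1\to2\to3\to1$; it has determinant $1$. Conjugating $g_1$ by powers of $g_2$ gives $x_{12},x_{23},x_{31}$. For distinct $i,j,k$, put $n=e_{ij}+e_{jk}$, so $n^2=e_{ik}$ and $n\,e_{ik}=e_{ik}\,n=0$. Then
$$x_{ij}x_{jk}x_{ij}^{-1}x_{jk}^{-1}=(1+n+e_{ik})(1-n+e_{ik})=1+2e_{ik}-n^2=x_{ik}.$$
So $[x_{12},x_{23}]=x_{13}$, $[x_{23},x_{31}]=x_{21}$, $[x_{31},x_{12}]=x_{32}$, and $g_1,g_2$ generate $\Gamma$. Fix $\kappa$ from (b) for this pair.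

**Infinitely many representations.** We claim that $\Gamma$ has infinitely many pairwise inequivalent irreducible unitary representations with finite image. Otherwise let $K_0$ be the intersection of their finitely many kernels; it has finite index. Let $N_0$ be any normal subgroup of finite index. The regular representation of $\Gamma/N_0$, viewed as a representation of $\Gamma$, has kernel $N_0$ and is a direct sum of irreducible representations with finite image, so $K_0\subset N_0$. Reduction modulo $q$ gives finite-index normal subgroups whose intersection over all $q$ is trivial. So $K_0$ is trivial, and $\Gamma$ would be finite, a contradiction.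

Fix a sequence $\pi_m:\Gamma\to U(N_m)$, $m\in\mathbb N$, of pairwise inequivalent such representations (they are finite-dimensional, being irreducible with finite image).

**The spaces.** Sequences of representations only give countably many spaces. To get uncountably many, take direct sums over sets of indices. For nonempty $\omega\subset\mathbb N$ let
$$A_\omega=\ell_\infty\text{-}\bigoplus_{m\in\omega}M_{N_m},\qquad u_j^\omega=\bigoplus_{m\in\omega}\pi_m(g_j),\qquad T_\omega=T(u^\omega)=\bigoplus_{m\in\omega}T(\pi_m(g_1),\pi_m(g_2)),$$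
$$E_\omega=\mathrm{span}\{1,T_\omega\}\subset M_p(A_\omega),$$
with $p$, $(z_k)$, $\varepsilon$ fixed as in Section 1. Let $\theta_{\omega\omega'}:E_\omega\to E_{\omega'}$ be the linear map $1\mapsto1$, $T_\omega\mapsto T_{\omega'}$.

**Proposition 4.** There is $\eta_0\in(0,1]$ such that $\max(\|\theta_{\omega\omega'}\|_{cb},\|\theta_{\omega'\omega}\|_{cb})\ge1+\eta_0$ for all $\omega\ne\omega'$.

*Proof.* **Step 1: choose $\eta_0$.** The numbers $\delta',\delta''$ of Proposition 3 depend only on $\eta,p,\gamma,M,\varepsilon$ and tend to $0$ as $\eta\to0$. Choose $\eta_0\in(0,1]$ such that for $\eta=\eta_0$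
$$\delta'<1\qquad\text{and}\qquad18\,\delta''^2<\kappa^2(1-\delta'). \tag{9}$$

**Step 2: reduce to one block.** By symmetry we may assume that there is $m\in\omega'\setminus\omega$. Suppose, for a contradiction, that $\|\theta_{\omega\omega'}\|_{cb}\le1+\eta_0$. Compose with the projection $M_p(A_{\omega'})\to M_p(M_N)$ onto the block $m$, where $N=N_m$. This is a $*$-homomorphism, so we obtain $\varphi$ as in Proposition 3 with $u'=u^\omega$, $u_j=\pi_m(g_j)$, $\eta=\eta_0$. Let $\sigma:A_\omega\to B(K)$ and $v:\mathbb C^N\to K$ be as provided there.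

**Step 3: a uniform gap in $A_\omega\otimes M_N$.** If $\omega$ is infinite, $\sigma$ need not be built from the blocks of $A_\omega$, so the inequivalence of $\pi_m$ from each $\pi_{m'}$ does not by itself exclude an approximate intertwiner. We need an inequality in the algebra, with a constant independent of the block. Let $\bar u_j$ be the entrywise complex conjugate of $u_j$, and put
$$D=\sum_{j=1}^2\bigl|u_j^\omega\otimes\bar u_j-1\bigr|^2\in A_\omega\otimes M_N=\ell_\infty\text{-}\bigoplus_{m'\in\omega}M_{N_{m'}}\otimes M_N .$$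
Identify $\mathbb C^{N_{m'}}\otimes\mathbb C^N$ with the operators $y:\mathbb C^N\to\mathbb C^{N_{m'}}$ by letting $\sum_ly_l\otimes e_l$ correspond to $y$ with $ye_l=y_l$; the norm becomes the Hilbert–Schmidt norm $\|y\|_2$. For a unitary $w=(w_{il})\in M_N$ and an operator $a$ on the first factor, the $i$-th component of $(a\otimes\bar w)y$ is $\sum_l\bar w_{il}\,ay_l=a\,y\bigl(\sum_l\bar w_{il}e_l\bigr)=ayw^*e_i$. So
$$a\otimes\bar w\quad\text{acts as}\quad y\mapsto ayw^*. \tag{10}$$
Hence an invariant vector of $\rho=\pi_{m'}\otimes\bar\pi_m$ is an operator intertwining $\pi_m$ and $\pi_{m'}$, which is $0$ by Schur's lemma since $m'\ne m$. By (b), $\sum_j\|\rho(g_j)\xi-\xi\|^2\ge\kappa^2\|\xi\|^2$ for all $\xi$, that is, $D\ge\kappa^2$ on the $m'$-block. This holds for every $m'\in\omega$, with the same $\kappa$, so $D\ge\kappa^21$.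

**Step 4: contradiction.** Apply the unital $*$-homomorphism $\sigma\otimes id_{M_N}$ to $D\ge\kappa^21$, and identify $K\otimes\mathbb C^N$ with the operators $\mathbb C^N\to K$ as in (10). Evaluating at the vector $v$ gives
$$\sum_{j=1}^2\|\sigma(u_j^\omega)vu_j^*-v\|_2^2\ge\kappa^2\|v\|_2^2 .$$
Right multiplication by $u_j$ preserves $\|\cdot\|_2$, and $\|y\|_2^2\le N\|y\|^2$. So the left side equals $\sum_j\|\sigma(u_j^\omega)v-vu_j\|_2^2\le2\cdot9\,\delta''^2N$. Since $v^*v\ge1-\delta'$, the right side is at least $\kappa^2(1-\delta')N$. This contradicts (9). $\square$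

## 8. Proof of Theorem A

Apply Lemma 1 with $n=2$ to the spaces $E_\omega$ with bases $(1,T_\omega)$. The uniform bounds are (3) and (7). The separation of the basis maps is Proposition 4. This gives the finiteness statement. Since there are uncountably many $\omega$, the consequence of Lemma 1 shows that $OS_2$ is not separable. $\blacksquare$

The argument works for every admissible choice of $p$, $(z_k)$ and $\varepsilon$, and $\eta_0$ depends on this choice.

## 9. Cardinality, small balls, matrix algebras, operator systems: proof of Theorem B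

**Part 1: higher dimensions and density character.** For $n\ge2$ let $F_\omega=E_\omega\oplus_\infty\ell_\infty^{n-2}$, with the basis consisting of $1,T_\omega\in E_\omega$ and the canonical basis of $\ell_\infty^{n-2}$. The bounds on the basis and on the coordinate functionals remain uniform. The basis map $F_\omega\to F_{\omega'}$ restricts to $\theta_{\omega\omega'}$ on $E_\omega$, so its cb-norm is at least $\|\theta_{\omega\omega'}\|_{cb}$. Thus Lemma 1 applies to the $2^{\aleph_0}$ spaces $F_\omega$. Fix $1<\lambda<1+\eta_0$.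

*Lower bound.* If $\mathcal D\subset OS_n$ is dense, the $2^{\aleph_0}$ indices are covered by the finite sets $\{\omega:d_{cb}(F_\omega,F)<\lambda\}$, $F\in\mathcal D$. So $\mathcal D$ is infinite and $|\mathcal D|\ge2^{\aleph_0}$.

*Separated set.* By Zorn's lemma choose a maximal set $J$ of indices with $d_{cb}(F_\omega,F_{\omega'})\ge\lambda$ for distinct $\omega,\omega'\in J$. By maximality the finite sets $\{\omega:d_{cb}(F_\omega,F_{\omega'})<\lambda\}$, $\omega'\in J$, cover all indices. So $|J|=2^{\aleph_0}$, and $\{F_\omega:\omega\in J\}$ is a set of that cardinality with mutual distances at least $\log\lambda>0$.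

*Upper bound.* Up to complete isometry an $n$-dimensional operator space is given by a sequence of norms on the spaces $M_k(\mathbb C^n)$, $k\ge1$. Each norm is a continuous function on a separable space, so there are at most $2^{\aleph_0}$ of them, and at most $(2^{\aleph_0})^{\aleph_0}=2^{\aleph_0}$ sequences. Hence $|OS_n|\le2^{\aleph_0}$.

So the density character is exactly $2^{\aleph_0}$ for $n\ge2$. If $n=1$ and $E=\mathbb Cx$ with $\|x\|=1$, then $\|a\otimes x\|=\|a\|$ for $a\in M_k$. So $OS_1$ is a single point, which is separable.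

**Part 2: arbitrarily small balls.** Use the given $p$ and $(z_k)$ in Section 1, and write $z=(z_k)_k\in\ell_\infty^p$.

*The map $E_\omega\to E_0$, $a1+bT_\omega\mapsto a+bz$, is completely contractive.* Take $m\in\omega$ and a unit vector $\xi\in\mathbb C^{N_m}$. By (4) in the block $m$, the $k$-th coordinate of this map is $x\mapsto\langle x_mW_k\xi,W_k\xi\rangle$, where $x_m$ is the $m$-component of $x$ and $\|W_k\xi\|=1$. It is a functional of norm $\le1$. Now use fact 2.

*The inverse $\beta:E_0\to E_\omega\subset M_p(A_\omega)$.* Let $\Delta=\mathrm{diag}(z_k)\otimes1$. The map $j:a+bz\mapsto a1+b\Delta$ is the restriction of the diagonal embedding $\ell_\infty^p\to M_p(A_\omega)$, an injective $*$-homomorphism, so it is completely isometric. The difference $\beta-j$ is $a+bz\mapsto b(T_\omega-\Delta)$, of rank at most $1$. We estimate $\|T_\omega-\Delta\|$ with $R,\tilde T$ attached to $u^\omega$. First, $\tilde T-\Delta$ has zero diagonal and entries of norm at most $\varepsilon M$, so $\|\tilde T-\Delta\|\le\varepsilon pM$.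 Next, for $|t-1|\le\frac12$ we have $\sqrt t+t\ge1$ and so $|t^{-1/2}-1|=\frac{|t-1|}{\sqrt t+t}\le|t-1|$; hence $\|R^{-1}-1\|\le\|G-1\|\le\varepsilon p$. From
$$T_\omega-\Delta=R^{-1}(\tilde T-\Delta)R^{-1}+(R^{-1}-1)\Delta R^{-1}+\Delta(R^{-1}-1)$$
and $M\ge1$ we get
$$\|T_\omega-\Delta\|\le2\varepsilon pM+\varepsilon p(\sqrt2+1)\le5\varepsilon pM .$$
As in (7), $|b|\le\frac2{|z_0-z_1|}\|a+bz\|$. Hence $\|\beta\|_{cb}\le1+\frac{10\varepsilon pM}{|z_0-z_1|}$, and
$$d_{cb}(E_\omega,E_0)\le1+\frac{10\,\varepsilon pM}{|z_0-z_1|}\qquad\text{for all }\omega .$$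

*Conclusion.* The number $\varepsilon\in(0,\gamma/(2p(1+M))]$ is at our disposal. Given a ball of positive radius around $E_0$, choose $\varepsilon$ so small that the whole family $(E_\omega)$ built with this $\varepsilon$ lies in the ball. Theorem A holds for this family with some $\eta_0=\eta_0(\varepsilon)>0$. If the ball had a countable dense subset $\mathcal D$, then for $1<\lambda<1+\eta_0$ the uncountably many $\omega$ would be covered by the countably many finite sets $\{\omega:d_{cb}(E_\omega,F)<\lambda\}$, $F\in\mathcal D$, a contradiction.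

**Part 3: distance to subspaces of matrix algebras.** Let $\mathcal S$ be the set of two-dimensional subspaces of the $M_k$, $k\ge1$, and $\mathcal S_0$ the countable set of those having a basis of matrices with entries in $\mathbb Q+i\mathbb Q$.

*$\mathcal S_0$ is dense in $\mathcal S$.* Let $F\subset M_k$ have basis $x_1,x_2$, with coordinate functionals of norm at most $c$. Let $0<r<\frac1{2c}$ and choose $y_1,y_2\in M_k$ with entries in $\mathbb Q+i\mathbb Q$ and $\|x_l-y_l\|\le r$. Then
$$\Bigl\|\sum_la_ly_l\Bigr\|\ge\Bigl\|\sum_la_lx_l\Bigr\|-r\sum_l|a_l|\ge(1-2cr)\Bigl\|\sum_la_lx_l\Bigr\| .$$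
So $y_1,y_2$ are independent, and their coordinate functionals have norm at most $c/(1-2cr)$. The map $x_l\mapsto y_l$ is the inclusion of $F$ into $M_k$ plus two rank-one maps of cb-norm at most $cr$. Its inverse is the inclusion of $\mathrm{span}\{y_1,y_2\}$ plus two rank-one maps of cb-norm at most $cr/(1-2cr)$. Hence
$$d_{cb}(F,\mathrm{span}\{y_1,y_2\})\le(1+2cr)\Bigl(1+\frac{2cr}{1-2cr}\Bigr)\longrightarrow1\qquad(r\to0).$$

*Conclusion.* If $d_{SK}(E_\omega)<1+\eta_0$, some $F\in\mathcal S$ has $d_{cb}(E_\omega,F)<1+\eta_0$. As $d_{cb}$ is submultiplicative, there are $F_0\in\mathcal S_0$ and $q\in\mathbb N$ with $d_{cb}(E_\omega,F_0)<1+\eta_0-\frac1q$. For each of the countably many pairs $(F_0,q)$ this holds for only finitely many $\omega$, by Theorem A. So $d_{SK}(E_\omega)\ge1+\eta_0$ for all but countably many $\omega$, and these $E_\omega$ are not limits of subspaces of matrix algebras.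

**Part 4: operator systems.** For $x=a1+bT_\omega+cT_\omega^*$, (4) gives $W_k^*xW_k=(a+bz_k+c\bar z_k)1$, so $\|x\|\ge\max_k|a+bz_k+c\bar z_k|$. If $a+bz_k+c\bar z_k=0$ for $k=0,1,2$, multiply by $z_k$: the polynomial $c+az+bz^2$ has three distinct zeros, so $a=b=c=0$. Hence $(a,b,c)\mapsto\max_{k\le2}|a+bz_k+c\bar z_k|$ is a norm on $\mathbb C^3$ depending only on $z_0,z_1,z_2$. It follows that $1,T_\omega,T_\omega^*$ are linearly independent, with coordinate functionals bounded uniformly in $\omega$. The basis elements have norm at most $\tau$. The basis maps restrict to $\theta_{\omega\omega'}$ on $E_\omega$, so their cb-norms satisfy the hypothesis of Lemma 1 with $n=3$, by Proposition 4. By the consequence of Lemma 1, the spaces $\mathrm{span}\{1,T_\omega,T_\omega^*\}$ form a non-separable subset of $OS_3$. $\blacksquare$
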